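# Conformally removable Jordan curves do not form a Borel set

## "Not Borel" as a first guess, tested by area and length

Let $S=[0,1]^2\subset\mathbb C$, and let $2^S$ be the compact metric space of compact subsets of $S$ with the Hausdorff metric
$$d_H(K_1,K_2)=\inf\{\epsilon:\ K_2\subset K_1(\epsilon),\ K_1\subset K_2(\epsilon)\},\qquad K_j(\epsilon)=\{z:\operatorname{dist}(z,K_j)<\epsilon\}.$$
Borel sets of $2^S$ are the members of the smallest $\sigma$-algebra containing the open sets. Throughout, *conformal* means holomorphic and injective.

**Definition ($CH$-removable).** A compact set $E\subset\mathbb C$ is $CH$-removable if every homeomorphism $f:\mathbb C\to\mathbb C$ that is conformal on $\mathbb C\setminus E$ is conformal on all of $\mathbb C$, and hence linear, $f(z)=az+b$.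

**Definition ($A$-removable).** A compact set $E\subset\mathbb C$ is $A$-removable if every function that is bounded, holomorphic and uniformly continuous on $\mathbb C\setminus E$ extends to a bounded holomorphic function on $\mathbb C$ (hence is constant).

The question comes from the paper "Conformal Removability Is Hard" (http://www.math.sunysb.edu/~bishop/papers/notborel.pdf): is the collection of $CH$-removable closed Jordan curves in $S$ a Borel subset of $2^S$? Two neighboring facts are known.

* (F1) The collection of $CH$-removable subsets of $S$ is not Borel in $2^S$.
* (F2) The collection of $A$-removable closed Jordan curves in $S$ is not Borel in $2^S$.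

With (F1) and (F2) in view the first guess is "no, not Borel". Let us test it on curves that we can handle.

*Segments and polygons.* Let $f$ be a homeomorphism of $\mathbb C$, conformal off $E=[0,1]$, and let $R$ be a closed rectangle with sides parallel to the axes. If $R$ meets $\mathbb R$, split it along $\mathbb R$ into $R^+$ and $R^-$. The integral of $f$ over $\partial R^+$ is the limit, as $t\downarrow0$, of the integrals over $\partial(R^+\cap\{\operatorname{Im}z\ge t\})$, because $f$ is uniformly continuous on $R$; these are $0$ by Cauchy. The same holds for $R^-$. So $\int_{\partial R}f\,dz=0$ for all $R$, and $f$ is entire by Morera. For a polygon, apply this locally (after a rotation) on the open sides; the vertices are then isolated singularities at which $f$ is continuous. Every polygonal Jordan curve is $CH$-removable.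

*Positive area.* If $E$ has positive area, take $\mu=\frac12\mathbf 1_E$ and the homeomorphism $f$ with $f_{\bar z}=\mu f_z$ a.e. given by the measurable Riemann mapping theorem. It is conformal off $E$, while $f_{\bar z}=\frac12f_z\ne0$ a.e. on $E$. So $E$ is not $CH$-removable. The condition "positive area" is Borel: if $K_j\to K$, then $K_j$ lies in any given neighborhood of $K$ for large $j$, so $\operatorname{area}K\ge\limsup\operatorname{area}K_j$, each set $\{K:\operatorname{area}K\ge1/n\}$ is closed, and $\{\operatorname{area}>0\}$ is an $F_\sigma$.

*Finite length.* Write $\mathcal H^1=\sup_\delta\mathcal H^1_\delta$ for length, where $\mathcal H^1_\delta(K)$ is the infimum of $\sum\operatorname{diam}U_j$ over countable covers of $K$ by sets of diameter $<\delta$. We shall see (Lemma 1) that finite length implies $CH$-removability. This condition is Borel too. Covers may be taken open, and a finite subcover of $K$ also covers all compact sets near $K$. So $\{K:\mathcal H^1_\delta(K)<c\}$ is open, and $\mathcal H^1(K)\le n$ means $\mathcal H^1_{1/k}(K)<n+1/j$ for all $k,j$.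

So the easy families, on both sides, are cut out by Borel tests; they neither refute the guess nor support it. If the guess is right, the difficulty sits among curves of zero area and infinite length. There is one hint. Lemma 1 needs only that $E$ is a *countable union* of sets of finite length. We shall build curves that are such unions, one piece for each node of a tree, except that every infinite branch of the tree contributes one more piece, and this piece destroys removability. Whether a tree has an infinite branch is the standard example of a question without a Borel answer.

## Trees, coanalytic sets and the two theorems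

Let $\omega=\{0,1,2,\dots\}$, and let $\omega^{<\omega}$ be the set of finite sequences in $\omega$. For $s\in\omega^{<\omega}$, $|s|$ is its length, $s^\frown k$ is $s$ followed by $k$, and $\beta|n$ is the initial segment of length $n$ of $\beta\in\omega^\omega$.

**Definition (trees).** A tree is a nonempty set $T\subset\omega^{<\omega}$ closed under initial segments. Its set of infinite branches is $[T]=\{\beta\in\omega^\omega:\beta|n\in T\text{ for all }n\}$. The space $\mathrm{Tr}$ of trees is a closed subset of $2^{\omega^{<\omega}}$, hence Polish: two trees are close if they agree on a large finite set of sequences. Put $\mathrm{IF}=\{T:[T]\ne\emptyset\}$ and $\mathrm{WF}=\mathrm{Tr}\setminus\mathrm{IF}$ (the well-founded trees).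

For instance, $\{\emptyset,(0),(0,0),\dots\}$ has exactly one infinite branch. The tree consisting of $\emptyset$ and all $(k,0,\dots,0)$ with at most $k$ zeros has arbitrarily long elements but no infinite branch: a branch starting with $k$ would stop after $k$ zeros.

**Definition ($\Pi^1_1$).** A subset of a Polish space is analytic ($\Sigma^1_1$) if it is the projection of a Borel subset of a product with another Polish space, and $\Pi^1_1$ if its complement is analytic. A set $B\subset X$ is $\Pi^1_1$-hard if every $\Pi^1_1$ subset of a zero-dimensional Polish space $Y$ is $\phi^{-1}(B)$ for a continuous $\phi:Y\to X$; it is $\Pi^1_1$-complete if it is also $\Pi^1_1$.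

We use from Kechris, *Classical Descriptive Set Theory*, 27.1: $\mathrm{IF}$ is $\Sigma^1_1$-complete; so $\mathrm{WF}$ is $\Pi^1_1$-complete and not Borel. If $\phi:\mathrm{Tr}\to X$ is continuous and $\phi^{-1}(B)=\mathrm{WF}$, then $B$ is $\Pi^1_1$-hard, by composing reductions. Such a $B$ is neither Borel nor analytic: otherwise $\mathrm{WF}$ would be analytic; having an analytic complement, it would be Borel by Souslin's theorem.

**Theorem 1.** There is a continuous map $T\mapsto\Gamma_T$ from $\mathrm{Tr}$ to $2^S$ whose values are closed Jordan curves such that

(i) if $T\in\mathrm{WF}$, then $\Gamma_T$ has $\sigma$-finite length and hence is $CH$-removable;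

(ii) if $T\in\mathrm{IF}$, then $\Gamma_T$ is not $CH$-removable.

Consequently the set $\mathcal R$ of $CH$-removable closed Jordan curves in $S$ is not Borel: otherwise $\mathrm{WF}=\{T:\Gamma_T\in\mathcal R\}$ would be Borel.

**Theorem 2.** (i) $\mathcal R$ is $\Pi^1_1$-complete.

(ii) If $\mathcal G\subset2^S$ contains every Jordan curve in $S$ of $\sigma$-finite length and no Jordan curve that is not $CH$-removable, then $\mathcal G$ is $\Pi^1_1$-hard, hence neither Borel nor analytic.

(iii) The set of Jordan curves of $\sigma$-finite length in $S$ is not Borel, and the set of $A$-removable Jordan curves in $S$ is $\Pi^1_1$-complete.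

(iv) The hardness in (i), and (ii), also hold with "Jordan arcs" or "totally disconnected compact sets" in place of "closed Jordan curves".

So the guess is right. The proof uses neither (F1) nor (F2), and the next section shows why they do not suffice as they stand.

## Sets of $\sigma$-finite length, and curves threaded through totally disconnected sets

**Lemma 1.** If $E\subset\mathbb C$ is compact with $\sigma$-finite $\mathcal H^1$-measure, then $E$ is $CH$-removable.

**Proof.** *Lines meet $E$ in few points.* First we show that almost every vertical line (and likewise almost every horizontal line) meets $E$ in a countable set. This is Eilenberg's inequality (Federer 2.10.25); in our case the proof is short. It suffices to treat a set $F$ with $\mathcal H^1(F)<\infty$, since $E$ is a countable union of such sets. For each $n$ cover $F$ by sets $B_{n,j}$ of diameter $<1/n$ with $\sum_j\operatorname{diam}B_{n,j}\le\mathcal H^1(F)+1$. Let $J_{n,j}\subset\mathbb R$ be the smallest closed interval containing the projection of $B_{n,j}$, and $N_n=\sum_j\mathbf 1_{J_{n,j}}$. Then $\int N_n\le\mathcal H^1(F)+1$, so $\liminf N_n$ is integrable by Fatou and finite a.e. If the vertical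 line over $x$ contains $k$ points of $F$, and $1/n$ is less than their mutual distances, then $k$ different sets $B_{n,j}$ are needed to cover them, so $N_n(x)\ge k$. Hence the number of points of $F$ over $x$ is at most $\liminf N_n(x)$. By Fubini, $E$ has zero area.

*Absolute continuity on lines.* Let $f$ be a homeomorphism of $\mathbb C$, conformal off $E$, and let $Q$ be a rectangle with sides parallel to the axes. Then $\int_{Q\setminus E}|f'|^2=\operatorname{area}f(Q\setminus E)<\infty$. So for almost every horizontal or vertical segment $I$ crossing $Q$ we have $\int_{I\setminus E}|f'|<\infty$, and $I\cap E$ is closed and countable. Let $g=\operatorname{Re}f$ or $\operatorname{Im}f$, let $[a,b]\subset I$ and $C=[a,b]\cap E$. The set $g([a,b])$ contains the interval between $g(a)$ and $g(b)$, the set $g(C)$ is countable, and $[a,b]\setminus C$ is a countable union of intervals on which $f$ is smooth. With $|\cdot|$ for linear measure,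
$$|g(b)-g(a)|\le|g([a,b])|\le|g(C)|+\int_{[a,b]\setminus C}|f'|=\int_{[a,b]\setminus C}|f'| .$$
So $f$ is absolutely continuous on almost every such segment.

*Conclusion.* The partial derivatives of $f$ exist a.e., are in $L^2_{loc}$, and by integration by parts on lines they are the distributional derivatives. Off the null set $E$ we have $\bar\partial f=0$. By Weyl's lemma $f$ is holomorphic, and it is injective. $\square$

Two remarks on this lemma guide what follows. First, $\sigma$-finite length is stable under countable unions. Secondly, the proof is local: if $f$ is a homeomorphism, conformal off $E$, and $Q$ is a rectangle such that $E\cap Q$ has $\sigma$-finite length, then $f$ is holomorphic in $\operatorname{int}Q$.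

**The first attempt: threading.** Let $E$ be a totally disconnected compact set, and let $\Gamma$ be a Jordan curve consisting of $E$ and countably many polygonal arcs that accumulate only on $E$. *Then $\Gamma$ is $CH$-removable if and only if $E$ is.* If $E$ is not removable, then the homeomorphism that shows this is also conformal off $\Gamma\supset E$. Conversely, let $E$ be removable and $f$ conformal off $\Gamma$. A point of $\Gamma\setminus E$ lies inside a rectangle $Q$ disjoint from $E$; $Q$ meets only finitely many of the arcs, so $f$ is holomorphic in $\operatorname{int}Q$. Thus $f$ is conformal off $E$, hence everywhere.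

So it is natural to take a non-Borel family of compact sets and thread curves through its members. It stops at this point: (F1) speaks of all compact subsets of $S$, and many of them lie on no Jordan curve (three segments with one common endpoint, for example). It gives no hard family of totally disconnected sets.

Fact (F2) stops at another point. An $A$-removable Jordan curve $\Gamma$ is $CH$-removable: if $f$ is a homeomorphism of $\mathbb C$, conformal off $\Gamma$, then $f(z)=\alpha z+\beta+O(1/z)$ near $\infty$, so $f(z)-\alpha z$ is continuous on $\hat{\mathbb C}$, in particular bounded and uniformly continuous, and holomorphic off $\Gamma$; so it is constant. Hence the non-Borel collection in (F2) is a subset of $\mathcal R$, which says nothing about $\mathcal R$. What is missing is injectivity: a curve that is not $A$-removable carries a nonconstant function, and this function need not be injective.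

We therefore build our own totally disconnected sets $X_T$. They will have $\sigma$-finite length if $T\in\mathrm{WF}$, and then Lemma 1 applies both to $X_T$ and to curves threaded through it. If $T\in\mathrm{IF}$, they must carry a nonlinear homeomorphism. The next lemma says that for totally disconnected sets the continuous extension comes for free.

**Lemma 2.** Let $E,A\subset\mathbb C$ be compact and totally disconnected and let $F:\hat{\mathbb C}\setminus E\to\hat{\mathbb C}\setminus A$ be a homeomorphism. Then $F$ extends to a homeomorphism of $\hat{\mathbb C}$.

**Proof.** Let $e\in E$ and $B_n=B(e,1/n)$. A closed totally disconnected set has empty interior and does not separate a planar domain (Hurewicz–Wallman, Thm IV.4), so $B_n\setminus E$ is nonempty and connected. Hence $X=\bigcap_n\overline{F(B_n\setminus E)}$ is a decreasing intersection of continua, so it is a continuum. Let $y\in X$. There are $z_n\in B_n\setminus E$ with $F(z_n)\to y$. If $y\notin A$, then $z_n\to F^{-1}(y)\notin E$, contradicting $z_n\to e$. So $X\subset A$, and being connected $X$ is one point, which we take as $F(e)$. The diameters of the sets $\overline{F(B_n\setminus E)}$ tend to $0$,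 and this set contains $F(e')$ for every $e'\in E\cap B_n$, since small discs about $e'$ lie in $B_n$. So the extension is continuous at $e$. The same holds for $F^{-1}$. Both compositions are the identity on dense sets, so the extensions are mutually inverse. $\square$

It remains to find a nonlinear conformal map between the complements of two totally disconnected sets. A first model is $z\mapsto z-1/z$, which maps the complement of $\overline{\mathbb D}$ onto the complement of $[-2i,2i]$. It is nonlinear, but neither set is totally disconnected. We shall cut $\overline{\mathbb D}$ into ever smaller pieces by channels so thin that the coefficient $-1$ of $1/z$ hardly changes.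

## Vertical slit maps and their boundary values

Let $N_\delta(K)$ be the open $\delta$-neighborhood of $K$. A *closed Jordan region* is a planar set homeomorphic to $\overline{\mathbb D}$.

**Definition (admissible set).** An admissible set is a finite disjoint union $A=A_1\sqcup\dots\sqcup A_N$, $N\ge1$, of closed Jordan regions in $\{|z|\le1\}$.

By the parallel slit theorem (Goluzin Ch. V; Nehari Ch. VII) there is a conformal map $S_A$ of $\mathbb C\setminus A$ onto the complement of $N$ disjoint nondegenerate closed vertical segments with
$$S_A(z)=z+a(A)z^{-1}+O(z^{-2})\quad\text{at }\infty. \tag{1}$$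
Let $W_i$ be the slit corresponding to $A_i$, that is, $\operatorname{dist}(S_A(z),W_i)\to0$ as $z\to A_i$, and put $W=\bigcup W_i$. Conversely, if $S_A(z_n)$ tends to a point of $W_i$, then $\operatorname{dist}(z_n,A_i)\to0$: the $z_n$ are bounded, they cannot accumulate at a point of $\mathbb C\setminus A$, and the slits are disjoint.

*Uniqueness.* Let $S,S'$ be two such maps and $g=S-S'$. Then $g$ is holomorphic and bounded on $\hat{\mathbb C}\setminus A$, $g(\infty)=0$, and its cluster values at $A$ lie on finitely many vertical lines. If $g$ were nonconstant, its image would be a bounded open set, and its boundary points, being cluster values at $A$, would lie on these lines. But the vertical line through an image point off these lines leaves the bounded image at a boundary point with the same real part, which is a contradiction. So $g\equiv0$.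

*Bounds.* By the area theorem the Laurent coefficients $b_n$, $n\ge1$, of $S_A$ in $|z|>1$ satisfy $|b_n|\le1$, so $|S_A(z)-z|\le\sum_{n\ge1}|z|^{-n}\le1$ for $|z|\ge2$. The curve $S_A(\{|z|=2\})$ is therefore a Jordan curve in $\{|w|\le3\}$. The image of $\{|z|>2\}\cup\{\infty\}$ is connected, contains $\infty$, and has this curve as boundary, so it is the exterior of the curve. What is left is the interior. Together,
$$|S_A(z)-z|\le1\ \ (|z|\ge2),\qquad S_A(\{|z|<2\}\setminus A)\cup W\subset\{|w|<3\}. \tag{2}$$

*Example.* For $A=\overline{\mathbb D}$ we have $S_A(z)=z-1/z$, $W=[-2i,2i]$, $a(A)=-1$. For $0<h<1$ let $A^h$ be the union of $\{z\in\overline{\mathbb D}:\operatorname{Im}z\ge h\}$ and $\{z\in\overline{\mathbb D}:\operatorname{Im}z\le-h\}$. The map $-\overline{S_{A^h}(-\bar z)}$ is again a normalized vertical slit map of the complement of $A^h$, so by uniqueness it is $S_{A^h}$. The reflection $z\mapsto-\bar z$ preserves each component of $A^h$, so each slit is preserved by $w\mapsto-\bar w$ and lies on the imaginary axis. By the symmetry $z\mapsto\bar z$ the two slits are complex conjugates of each other. Lemma 5(c) will show that they tend to $[0,2i]$ and $[-2i,0]$.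

The next lemma describes how the boundary of a component is folded onto its slit.

**Lemma 3.** Let $A$ be admissible with components $A_1,\dots,A_N$, fix $i$, let $c$ be the real part of $W_i$, and let $\tau$ be a conformal map of $\{|\zeta|>1\}\cup\{\infty\}$ onto $\hat{\mathbb C}\setminus A_i$, extended to a homeomorphism of the closures. Let $\rho>1$ be such that $\tau(\{1<|\zeta|\le\rho\})\subset\{|z|<2\}\setminus A$. Then $s=S_A\circ\tau$ extends from $1<|\zeta|<\rho$ analytically to $1/\rho<|\zeta|<\rho$ with $s(1/\bar\zeta)=2c-\overline{s(\zeta)}$. It maps $\{|\zeta|=1\}$ onto $W_i$. Each interior point $w_0$ of $W_i$ has exactly two preimages on $\{|\zeta|=1\}$, and $s'\ne0$ there. Near one of them, the *left* preimage, $s$ maps the side $|\zeta|>1$ into $\{\operatorname{Re}w<c\}$; near the other, the *right* preimage, into $\{\operatorname{Re}w>c\}$. The two preimages of $w_0$ cut the circle into two open arcs, which $s$ maps onto the parts of $W_i$ strictly below and strictly above $w_0$.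

**Proof.** The extension of $\tau$ exists by Carathéodory's theorem. Since $\operatorname{Re}s\to c$ as $|\zeta|\to1$, the extension of $s$ is given by the reflection principle. Let $w_c$ be the center of $W_i$, $\lambda$ its length, and $J(\omega)=w_c+\frac\lambda4(\omega-1/\omega)$. Since $\omega-1/\omega=\omega'-1/\omega'$ means $(\omega-\omega')(1+1/(\omega\omega'))=0$, $J$ is injective on $\{|\omega|>1\}$; it maps this set onto $\mathbb C\setminus W_i$. On the circle $J(e^{i\theta})=w_c+\frac{i\lambda}2\sin\theta$.

Let $g=J^{-1}\circ s$ on $1<|\zeta|<\rho$. It is univalent, $|g|>1$, and $|g|\to1$ as $|\zeta|\to1$. By reflection, $g(1/\bar\zeta)=1/\overline{g(\zeta)}$, it extends analytically to $1/\rho<|\zeta|<\rho$, mapping the outer part into $|\omega|>1$, the inner part into $|\omega|<1$ and the circle into the circle. If $g$ took a value twice on the circle, or if $g'$ vanished at a point of it, then nearby values $\omega$ with $|\omega|>1$ would be taken at two different points, necessarily in $|\zeta|>1$; this contradicts univalence. So $g$ is injective on the circle, hence maps it homeomorphically onto $|\omega|=1$, and $g'\ne0$ there.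

Now $s=J\circ g$ near the circle, and everything can be read off from $J$: an interior point of $W_i$ is $J(e^{i\theta})$ for exactly two points $e^{i\theta}$, namely $e^{i\theta}$ and $e^{i(\pi-\theta)}$ with $\cos\theta\ne0$; $J'(\omega)=\frac\lambda4(1+\omega^{-2})$ vanishes on the circle only at $\pm i$, which $J$ maps to the endpoints; $\operatorname{Re}J(re^{i\theta})-c=\frac\lambda4(r-1/r)\cos\theta$ has the sign of $\cos\theta$ for $r>1$; and the two preimages of $w_0$ separate the points of the circle with larger $\sin\theta$ from those with smaller $\sin\theta$. $\square$

By Lemma 3 the map $S_A$, extended continuously from outside to $\partial A_i$, takes each interior value $w_0$ of $W_i$ at exactly two points of $\partial A_i$. We call them *the two points of $\partial A_i$ corresponding to $w_0$*.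

## A criterion for non-removability by shrinking slits

Here is what a decreasing sequence of admissible sets must satisfy in order to yield a set that is not removable.

**Lemma 4.** For $n\ge0$ let $A_n$ be admissible, $b_n\in[0,\frac12]$, and let $W_n$ be the union of the slits of $A_n$, translated by $b_n$. Let $D_n\supset W_n$ be a finite disjoint union of compact convex sets. Assume $A_{n+1}\subset A_n$, $D_{n+1}\subset D_n$, that the maximal diameters of the components of $A_n$ and of $D_n$ tend to $0$, and $|a(A_n)+1|\le\frac14$ for all $n$. Put $E=\bigcap_nD_n$. Then there is a homeomorphism $f:\mathbb C\to\mathbb C$, conformal off a compact set $E''\subset E$, with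
$$f(w)=w-b-\frac aw+O(w^{-2})\ \text{ near }\infty,\qquad a\ne0. \tag{3}$$
Consequently no compact set containing $E$ is $CH$-removable.

**Proof.** **Step 1 (a limit map).** We pass to the limit in the slit maps. Let $S_n=S_{A_n}+b_n:\mathbb C\setminus A_n\to\mathbb C\setminus W_n$ and $A_\infty=\bigcap_nA_n$. A connected subset of $A_\infty$ lies in one component of each $A_n$, so it is a point; thus $A_\infty$ and, for the same reason, $E$ are compact and totally disconnected. By (2), $|S_n(z)-z|\le\frac32$ for $|z|\ge2$ and $|S_n(z)|<\frac72$ for $|z|<2$. So a subsequence converges locally uniformly on $\mathbb C\setminus A_\infty=\bigcup_n(\mathbb C\setminus A_n)$, and $S_n(z)-z$ converges uniformly near $\infty$ by the maximum principle. The limit $S_\infty(z)=z+b+a/z+\cdots$ is univalent by Hurwitz's theorem, and $|a+1|\le\frac14$, so $a\ne0$.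

**Step 2 (the omitted set).** Let $E''=\mathbb C\setminus S_\infty(\mathbb C\setminus A_\infty)$. With $S_\infty(\infty)=\infty$, the map $S_\infty$ is open on $\hat{\mathbb C}\setminus A_\infty$, so $E''$ is compact. We claim $E''\subset E$; for this we pass to the limit in the inverse maps. Let $w\notin E$. Then $w\in G:=\mathbb C\setminus D_n$ for some $n$, and $G$ is a domain, as the complement of finitely many disjoint compact convex sets. For $n'\ge n$ we have $W_{n'}\subset D_{n'}\subset D_n$, so $R_{n'}=S_{n'}^{-1}$ is defined and univalent on $G$. For $v\in G$, either $|R_{n'}(v)|<2$, and then $|v|<\frac72$, or $|R_{n'}(v)-v|\le\frac32$. So the $R_{n'}$ are locally bounded and $|R_{n'}(v)-v|\le\frac32$ for $|v|\ge4$. Along a further subsequence $R_{n'}\to R$ locally uniformly on $G$; $R$ is nonconstant, hence univalent.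

Put $z=R(w)$. Let $B'\subset G$ be a closed disc centered at $w$ and $2r=\min_{\partial B'}|R-z|>0$. If $|R_{n'}-R|<r$ on $\partial B'$ and $|z'-z|\le r$, then on $\partial B'$
$$|(R_{n'}-z')-(R-z)|<2r\le|R-z|,$$
so by Rouché $z'\in R_{n'}(B')$. Thus $\Delta=\overline{B(z,r)}\subset R_{n'}(G)\subset\mathbb C\setminus A_{n'}\subset\mathbb C\setminus A_\infty$ for all large $n'$ of the subsequence. Hence $S_{n'}\to S_\infty$ uniformly on $\Delta$. Since $R_{n'}(w)\to z$ and $S_{n'}(R_{n'}(w))=w$, we get $S_\infty(z)=w$, so $w\notin E''$.

**Step 3 (the homeomorphism).** Now $E''\subset E$ is totally disconnected. Apply Lemma 2 to $S_\infty^{-1}:\hat{\mathbb C}\setminus E''\to\hat{\mathbb C}\setminus A_\infty$, which fixes $\infty$. The extension $f$ is a homeomorphism of $\mathbb C$, conformal off $E''$. Inverting $w=z+b+a/z+\cdots$ gives (3). Since $a\ne0$, $f$ is not linear. If $K\supset E$ is compact, then $f$ is conformal off $K$ and not linear, so $K$ is not $CH$-removable. $\square$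

Combined with Lemma 1, this shows a conflict on which the construction is built. If $E=\bigcap D_n$ has finite length, then the hypotheses of Lemma 4 cannot all hold; if all the others hold, the components of $A_n$ do not shrink to points. So *small pieces of $A_n$ and bounded total length of the slits cannot be kept together for ever*. We need two kinds of cutting: one that keeps the total length of the slits under control and does not care about the size of the pieces, and one that makes the pieces small and does not care about the length. In the tree construction, staying at a node means cutting in the first way; moving to a child means cutting once in the second way.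

## Cutting a Jordan region by a thin channel

**Lemma 5 (cutting).** Let $A=A_1\sqcup\dots\sqcup A_N$ be admissible, $S=S_A$, $\Omega=\mathbb C\setminus A$. Let $P$ be a compact convex set with interior and $\psi:P\to A_1$ a homeomorphism, conformal in $\operatorname{int}P$. Let $\ell$ be a line meeting $\operatorname{int}P$, $d$ the signed distance to $\ell$, $P_h^\pm=\{\zeta\in P:\pm d(\zeta)\ge h\}$, and for small $h>0$ let
$$A^h=\psi(P_h^+)\sqcup\psi(P_h^-)\sqcup A_2\sqcup\dots\sqcup A_N .$$
(For small $h$ the sets $P_h^\pm$ are compact convex with interior, so $A^h$ is admissible.) Let $S^h=S_{A^h}$ have slits $W^h_\pm,W^h_2,\dots,W^h_N$, with union $W^h$. As $h\to0$: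

(a) $S^h\to S$ locally uniformly on $\Omega$, and $a(A^h)\to a(A)$.

(b) For every $\delta>0$ and all small $h$: $W^h_\pm\subset N_\delta(W_1)$ and $W^h_i\subset N_\delta(W_i)$ for $i\ge2$.

(c) Suppose $P=\overline{\mathbb D}$ and $\ell$ passes through $\psi^{-1}(p)$ and $\psi^{-1}(p')$, where $p\ne p'$ are the two points of $\partial A_1$ corresponding to an interior point $w_0$ of $W_1$. Then $W^h_-$ and $W^h_+$, suitably labeled, converge in the Hausdorff metric to the two closed segments into which $w_0$ divides $W_1$.

**Proof.** **Step 1 (coordinates).** We fix coordinates near each $A_i$. Let $\tau_i$ be a conformal map of $\{|\zeta|>1\}\cup\{\infty\}$ onto $\hat{\mathbb C}\setminus A_i$, extended to the closures, and fix $\rho_i>1$ such that the sets $\tau_i(\{1<|\zeta|\le\rho_i\})$ lie in $\{|z|<2\}\setminus A$ and are pairwise disjoint.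

**Step 2 (a limit along a subsequence).** To prove (a) we show that every sequence $h_j\to0$ has a subsequence along which (a) holds. By (2), $|S^h|\le\max(3,|z|+1)$ on $\Omega$, and $|S^h(z)-z|\le1$ for $|z|\ge2$. So along a subsequence $S^h\to S_*$ locally uniformly on $\Omega$. The functions $S^h(z)-z$ vanish at $\infty$ and converge uniformly near $\infty$. So $S_*(z)=z+O(1/z)$, the numbers $a(A^h)$ tend to the $z^{-1}$-coefficient of $S_*$, and $S_*$ is univalent by Hurwitz. Let $c^h_\pm,c^h_i$ be the real parts of the slits of $A^h$; they have modulus $\le3$, and we may assume $c^h_\pm\to c_\pm$, $c^h_i\to c_i$. We must show that $S_*$ is a vertical slit map. The danger is that the two slits $W^h_\pm$ settle on different lines.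

**Step 3 (the two new slits end on one line: $c_+=c_-$).** This is where thinness of the channel enters. Choose coordinates $\zeta=\xi+i\eta$ such that $\ell$ is the real axis and $[\xi_1,\xi_2]\times[-\eta_0,\eta_0]\subset\operatorname{int}P$, $\xi_1<\xi_2$. For $h<\eta_0$ the function $U=S^h\circ\psi$ is conformal on $(\xi_1,\xi_2)\times(-h,h)$, with values in $\{|w|<3\}$, and $\operatorname{Re}U\to c_\pm^h$ as $\eta\to\pm h$. So $|c_+^h-c_-^h|\le\int_{-h}^h|U'|\,d\eta$ for each $\xi$. Integrating in $\xi$ and using Cauchy–Schwarz, with $\iint|U'|^2=\operatorname{area}\le9\pi$,
$$(\xi_2-\xi_1)\,|c^h_+-c^h_-|\le(9\pi)^{1/2}\bigl(2h(\xi_2-\xi_1)\bigr)^{1/2}\to0 .$$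
Put $c_1:=c_+=c_-$.

**Step 4 (boundary values of $S_*$ at $A_i$, $i\ge2$).** We show that $\operatorname{Re}S_*\circ\tau_i\to c_i$ at $|\zeta|=1$. The function $s_i^h=S^h\circ\tau_i$ on $1<|\zeta|<\rho_i$ is bounded by $3$, and its real part tends to $c_i^h$ at $|\zeta|=1$. So it extends to $1/\rho_i<|\zeta|<\rho_i$ by $s_i^h(1/\bar\zeta)=2c_i^h-\overline{s_i^h(\zeta)}$, with bound $9$. These functions converge in the outer part, so by normality they converge locally uniformly in the full annulus, to an extension of $S_*\circ\tau_i$ whose real part is $c_i$ on $|\zeta|=1$.

**Step 5 (boundary values of $S_*$ at $A_1$).** We show the same for $i=1$; now two boundary points need care. Let $q,q'$ be the $\psi$-images of the endpoints of the chord $\ell\cap P$, and let $I_\pm=\tau_1^{-1}\psi(\partial P\cap\{\pm d>0\})$. These are the two open arcs of $\{|\zeta|=1\}\setminus\tau_1^{-1}\{q,q'\}$. Put $s^h=S^h\circ\tau_1$. Let $J\subset I_\pm$ be a compact arc. For small $h$ we have $\tau_1(J)\subset\psi(P^\pm_h)$, so $\operatorname{Re}s^h\to c^h_\pm$ at $J$. As in Step 4, $s^h$ extends by $s^h(1/\bar\zeta)=2c_\pm^h-\overline{s^h(\zeta)}$ across the interior of $J$ to $\{1/\rho_1<|\zeta|<\rho_1\}$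 minus the points of $|\zeta|=1$ not interior to $J$, with bound $9$, and

$$\text{these extensions converge locally uniformly to an analytic extension of }S_*\circ\tau_1\text{ across the interior of }J. \tag{4}$$

Hence $\operatorname{Re}S_*\circ\tau_1$ is a bounded harmonic function on $1<|\zeta|<\rho_1$ with boundary values $c_1$ on $|\zeta|=1$ except possibly at two points. For $1<\rho<\rho_1$ compare it with the solution of the Dirichlet problem in $1<|\zeta|<\rho$ with values $c_1$ on $|\zeta|=1$ and $\operatorname{Re}S_*\circ\tau_1$ on $|\zeta|=\rho$. The difference is bounded and has boundary values $0$ except at two points, so it vanishes by the extended maximum principle. Thus $\operatorname{Re}S_*\circ\tau_1\to c_1$ at all of $|\zeta|=1$.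

**Step 6 ($S_*$ is a slit map, so $S_*=S$).** We identify the complement of $S_*(\Omega)$. For $1<\rho\le\min\rho_i$ let $\Omega_\rho$ be the part of $\Omega\cup\{\infty\}$ outside the Jordan curves $\tau_i(\{|\zeta|=\rho\})$. Its closure is a compact subset of $\Omega\cup\{\infty\}$, so $S_*(\Omega_\rho)$ is a domain containing $\infty$ whose boundary is the union of the $N$ disjoint Jordan curves $C_i(\rho)=S_*\tau_i(\{|\zeta|=\rho\})$. It is connected and misses each $C_i(\rho)$, so it lies in the exterior of each. No $C_j(\rho)$ lies inside another $C_i(\rho)$, because points of $S_*(\Omega_\rho)$ near $C_j(\rho)$ would then be inside $C_i(\rho)$. So the closed regions $G_i(\rho)$ bounded by the curves are disjoint, $\hat{\mathbb C}\setminus\bigcup G_i(\rho)$ is connected, and $S_*(\Omega_\rho)$ is open and closed in it. Hence $S_*(\Omega_\rho)=\hat{\mathbb C}\setminus\bigcup_iG_i(\rho)$.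

Let $\rho'<\rho$. The connected set $S_*\tau_i(\{\rho'\le|\zeta|\le\rho\})$ misses $S_*(\Omega_\rho)$ and contains $\partial G_i(\rho)$, so it lies in $G_i(\rho)$; therefore $G_i(\rho')\subset G_i(\rho)$. So $K_i=\bigcap_\rho G_i(\rho)$ is a continuum, $\mathbb C\setminus S_*(\Omega)=K_1\sqcup\dots\sqcup K_N$, and $G_i(\rho)\setminus K_i=S_*\tau_i(\{1<|\zeta|\le\rho\})$. Moreover $K_i\subset\operatorname{int}G_i(\rho)$, since $C_i(\rho)\subset S_*(\Omega)$.

Let $w\in\partial K_i$. It is a limit of points $S_*\tau_i(\zeta_n)$. Here $|\zeta_n|\to1$, since otherwise $w\in S_*(\Omega)$. By Steps 4 and 5, $\operatorname{Re}w=c_i$. So $\partial K_i\subset\{\operatorname{Re}w=c_i\}$. Then $K_i\subset\{\operatorname{Re}w=c_i\}$, because the vertical line through any other point of $K_i$ would leave $K_i$ at a boundary point off this line. Thus $K_i$ is a vertical segment or a point. It is not a point: otherwise $S_*^{-1}$, bounded near the puncture $K_i$, would extend continuously to it; but as $|\zeta|\to1$ the points $S_*\tau_i(\zeta)\in G_i(|\zeta|)$ tend to $K_i$, so the cluster set of $S_*^{-1}$ at $K_i$ is all of $\partial A_i$. So $S_*$ is a normalized vertical slit map of $\Omega$,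 and $S_*=S$ by uniqueness. The sequence $h_j$ was arbitrary, so (a) follows. In particular $c_1$ is the real part of $W_1$, and the limit in (4) is the extension of $s:=S\circ\tau_1$.

**Step 7 (proof of (b)).** We trap the new slits inside the image of a curve around $A_i$. Choose $\rho\in(1,\rho_i]$ so close to $1$ that $S\tau_i(\{|\zeta|=\rho\})\subset N_\delta(W_i)$, and let $C=\tau_i(\{|\zeta|=\rho\})$. By (a), for small $h$ the Jordan curve $S^h(C)$ lies in the convex set $N_\delta(W_i)$, and hence so does its interior. The connected set $(\operatorname{ext}C)\setminus A^h$ contains a neighborhood of $\infty$, so it is mapped into the exterior of $S^h(C)$. Points near $S^h(C)$ on both sides of it are images, so the connected set $(\operatorname{int}C)\setminus A^h$ is mapped into the interior. A slit corresponding to a component of $A^h$ inside $A_i$ consists of limits of points $S^h(z)$, $z\in(\operatorname{int}C)\setminus A^h$, so it lies in the closure of the interior; it does not meet $S^h(C)$, which consists of image points. So it lies in $N_\delta(W_i)$.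

**Step 8 (set-up for (c)).** Now $P=\overline{\mathbb D}$ and $\{q,q'\}=\{p,p'\}$. By Lemma 3 the points $\tau_1^{-1}(p),\tau_1^{-1}(p')$ are the two preimages of $w_0$ under $s$ on the circle, and $s$ maps $I_+$ and $I_-$ onto the two parts of $W_1$ above and below $w_0$. We choose the sign of $d$ so that $I_-$ corresponds to below. By compactness of the hyperspace it suffices to consider a sequence of $h$'s along which $W^h_-\to W^0_-$, and to identify $W^0_-$. It is a vertical segment or a point, and $W_-^0\subset W_1$ by (b).

**Step 9 (the lower part is covered).** If $\zeta\in I_-$, then for small $h$ we have $\tau_1(\zeta)\in\psi(P_h^-)$, so the extended function satisfies $s^h(\zeta)\in W^h_-$, and $s^h(\zeta)\to s(\zeta)$ by (4). Hence $W^0_-\supset\overline{s(I_-)}=W_1\cap\{\operatorname{Im}w\le\operatorname{Im}w_0\}$. (The inclusion $W_-^0\supset\overline{s(I_-)}$, and likewise for $+$, holds for every $P$ and $\ell$.)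

**Step 10 (nothing above $w_0$ is covered).** Let $w_1\in W_1$ lie strictly between $w_0$ and the upper endpoint of $W_1$. We show that a whole disc about $w_1$ misses $W^h_-$ for small $h$. To this end we split the disc by the line of $W^h_+$.

Let $\zeta_1\in I_+$ be the left preimage of $w_1$, and let $B$ be a small open disc containing $\zeta_1$ whose boundary is orthogonal to $|\zeta|=1$; such a disc is invariant under $\zeta\mapsto1/\bar\zeta$. Take it so small that $\overline B\subset\{1/\rho_1<|\zeta|<\rho_1\}$, $\overline B\cap\{|\zeta|=1\}\subset I_+$, $s$ is univalent on a neighborhood of $\overline B$, and $\operatorname{Re}s<c_1$ on $B\cap\{|\zeta|>1\}$. By (4), for small $h$ the extended $s^h$ is analytic on a neighborhood of $\overline B$, and $s^h\to s$ uniformly on $\overline B$. Let $0<\varrho\le\frac12\min_{\partial B}|s-w_1|$. If $|s^h-s|<\varrho$ on $\partial B$ and $w\in B(w_1,\varrho)$, then on $\partial B$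
$$|(s^h-w)-(s-w_1)|<2\varrho\le|s-w_1| ,$$
so by Rouché $w$ has exactly one $s^h$-preimage $g^h(w)$ in $B$. It depends analytically on $w$, and
$$g^h(w)=\frac1{2\pi i}\int_{\partial B}\frac{\zeta\,(s^h)'(\zeta)}{s^h(\zeta)-w}\,d\zeta$$
converges to the corresponding inverse branch $g^0(w)$ of $s$.

*Left half-disc.* Let $H_h=B(w_1,\varrho)\cap\{\operatorname{Re}w<c^h_+\}$, which is convex. Since $\operatorname{Re}s^h=c_+^h$ on $B\cap\{|\zeta|=1\}$, $g^h$ maps $H_h$ to one side of $|\zeta|=1$. Which side? Fix $w_2\in B(w_1,\varrho)$ with $\operatorname{Re}w_2<c_1$. Then $|g^0(w_2)|\ne1$. Also $|g^0(w_2)|<1$ is impossible, because $1/\overline{g^0(w_2)}\in B$ would lie in $|\zeta|>1$ and have $s$-value $2c_1-\overline{w_2}$, of real part $>c_1$. So $|g^0(w_2)|>1$. For small $h$ we have $w_2\in H_h$ and $|g^h(w_2)|>1$. Hence $g^h(H_h)\subset\{|\zeta|>1\}$, so $H_h\subset S^h(\Omega)$ and $H_h\cap W^h=\emptyset$.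

*The line.* Let $w\in B(w_1,\varrho)$ with $\operatorname{Re}w=c_+^h$. As $w$ is a limit of points of $H_h$, $|g^h(w)|\ge1$. If $|g^h(w)|>1$, then $w\in S^h(\Omega)$, so $w\notin W^h$. If $|g^h(w)|=1$, then for $h$ so small that $\tau_1(\overline B\cap\{|\zeta|=1\})\subset\psi(P_h^+)$ we get $w=s^h(g^h(w))\in W_+^h$. In both cases $w\notin W^h_-$.

*Right half-disc.* Using the right preimage of $w_1$, which also lies in $I_+$, in the same way and decreasing $\varrho$ if necessary, we see that $B(w_1,\varrho)\cap\{\operatorname{Re}w>c^h_+\}$ misses $W^h$ for small $h$.

So $W_-^h\cap B(w_1,\varrho)=\emptyset$ for small $h$, and $w_1\notin W_-^0$. By Step 9 and connectedness, $W_-^0=W_1\cap\{\operatorname{Im}w\le\operatorname{Im}w_0\}$. The case of $W^h_+$ is symmetric. $\square$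

*The choice of the line matters.* Take $A=P=\overline{\mathbb D}$, $\psi=\mathrm{id}$, $\tau_1=\mathrm{id}$, $s(e^{i\theta})=2i\sin\theta$. The points corresponding to $w_0=0$ are $\pm1$. Cutting along the real axis gives, in the limit, the two halves $[0,2i]$ and $[-2i,0]$: the total length stays $4$. Now cut along the imaginary axis. Then $I_\pm$ are the right and left open half-circles, and $\overline{s(I_+)}=\overline{s(I_-)}=[-2i,2i]$. By Step 9 and (b) *both* slits converge to $[-2i,2i]$, and the total length tends to $8$. Parts (a) and (b) hold in both cases.

## Halving slits, and shattering regions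

**Lemma 6 (halving).** Let $A=A_1\sqcup\dots\sqcup A_N$ be admissible with slits $W_i$, and let $\varepsilon>0$. There is an admissible $A'\subset A$, each $A_i$ containing exactly two components of $A'$, whose slits lie in $N_\varepsilon(W_i)$ and have length $\le\frac12|W_i|+\varepsilon$, and with $|a(A')-a(A)|<\varepsilon$.

**Proof.** Cut $A_1,\dots,A_N$ one after another as in Lemma 5(c), with $\psi$ the extension of a Riemann map $\overline{\mathbb D}\to A_i$ and $w_0$ the midpoint of the *current* slit of $A_i$. Put $\delta=\varepsilon/(4N)$, and at each step take $h$ so small that every new slit lies in the $\delta$-neighborhood of the slit it comes from, that the two parts of the cut slit have length at most half of it plus $\delta$, and that $a$ changes by less than $\delta$. A vertical segment in the $\delta$-neighborhood of a vertical segment is longer by at most $2\delta$. So before its cut the slit of $A_i$ has length $\le|W_i|+2N\delta$; its two parts have length $\le\frac12|W_i|+(N+1)\delta$, and at the end $\le\frac12|W_i|+(3N+1)\delta\le\frac12|W_i|+\varepsilon$. At the end all slits of components in $A_i$ lie in $N_{N\delta}(W_i)$, and $a$ has changed by less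 than $N\delta$. $\square$

**Lemma 7 (shattering).** Let $A$ be admissible with components $A_i$ and slits $W_i$, and let $\varepsilon,\delta>0$. There is an admissible $A'\subset A$ with all components of diameter $\le\delta$ such that each $A_i$ contains a component of $A'$, the slits of the components of $A'$ in $A_i$ lie in $N_\varepsilon(W_i)$, and $|a(A')-a(A)|<\varepsilon$.

**Proof.** Let $\psi_i:\overline{\mathbb D}\to A_i$ be extended Riemann maps. By uniform continuity choose finitely many horizontal and vertical lines such that every subset of $\overline{\mathbb D}$ contained in a closed cell of this grid has $\psi_i$-image of diameter $\le\delta$, for all $i$. Take the lines one after another. For the current line $\ell$ and each current piece $\psi_i(P)$ ($P$ compact convex with interior) with $\ell\cap\operatorname{int}P\ne\emptyset$, cut as in Lemma 5, using the restriction of $\psi_i$ to $P$. At the $j$-th cut, $j=0,1,\dots$, allow an error $<\varepsilon2^{-j-1}$ both for the neighborhoods in (b) and for $a$. The new pieces are $\psi_i(P_h^\pm)$ with $P_h^\pm$ again compact convex with interior, hence closed Jordan regions, so Lemma 5 applies to them later. Each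 line requires finitely many cuts. After a line has been treated it does not meet the interior of any current $P$, nor of later ones, which are subsets. At the end $\operatorname{int}P$ meets no line, so $P=\overline{\operatorname{int}P}$ lies in a closed cell. The errors add up to less than $\varepsilon$. $\square$

Halving controls the length of slits; it says nothing about the size of the pieces. Shattering makes the pieces small, and the number of slits close to a given $W_i$ is out of control.

## A tree of slit domains

For $s\in\omega^{<\omega}$ and $m\ge0$ we construct admissible sets $A_{s,m}$, with $A_s:=A_{s,0}$, and reals $b_s$, by recursion on $|s|$. Let $W_{s,m}$ be the union of the slits of $A_{s,m}$ translated by $b_s$, so that it is the slit set of $S_{A_{s,m}}+b_s$. Let $N_{s,m},\lambda_{s,m},\Lambda_{s,m}$ be the number, maximal length and total length of these slits. We also choose $\eta_{s,m}>0$ and let $D_{s,m}$ be the closed $\eta_{s,m}$-neighborhood of $W_{s,m}$. We write $W_s=W_{s,0}$ and $D_s=D_{s,0}$. Always $\eta_{s,m}$ is less than a third of the minimal distance between different slits of $W_{s,m}$, and $N_{s,m}\eta_{s,m}\le2^{-m}$. So the components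 of $D_{s,m}$ are disjoint closed convex *stadiums* (closed neighborhoods of vertical segments), one around each slit.

**Root.** We start with one disc: $A_\emptyset=\overline{\mathbb D}$, $b_\emptyset=0$, $W_\emptyset=[-2i,2i]$, $a(A_\emptyset)=-1$, $\eta_{\emptyset,0}=\frac18$.

**Spine of $s$.** This step produces a set $L_s$ of finite length by repeated halving. Given $A_{s,m}$, apply Lemma 6 with
$$\varepsilon\le\min\Bigl(\tfrac14\lambda_{s,m},\ \tfrac{2^{-m}}{2N_{s,m}},\ 2^{-|s|-m-5},\ \tfrac12\eta_{s,m}\Bigr)$$
to get $A_{s,m+1}\subset A_{s,m}$. Then

* $\lambda_{s,m+1}\le\frac34\lambda_{s,m}$, $\ \Lambda_{s,m+1}\le\Lambda_{s,m}+2^{-m}$, $\ |a(A_{s,m+1})-a(A_{s,m})|\le2^{-|s|-m-5}$;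
* the slits of the two components in a component of $A_{s,m}$ lie in the $\frac12\eta_{s,m}$-neighborhood of its slit.

Taking $\eta_{s,m+1}<\frac12\eta_{s,m}$ small, we get $D_{s,m+1}\subset\operatorname{int}D_{s,m}$, and every component of $D_{s,m}$ contains components of $D_{s,m+1}$. Put $L_s=\bigcap_mD_{s,m}$.

For each $m$, $L_s$ is covered by $N_{s,m}$ stadiums of diameter $\le\lambda_{s,m}+2\eta_{s,m}\to0$, with sum of diameters at most $\Lambda_{s,m}+2N_{s,m}\eta_{s,m}\le\Lambda_{s,0}+2+2\cdot2^{-m}$. The projection of $D_{s,m}$ to the real axis has measure $\le2N_{s,m}\eta_{s,m}\to0$. Hence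
$$\mathcal H^1(L_s)<\infty,\quad\text{and the projection of }L_s\text{ to }\mathbb R\text{ has measure }0. \tag{5}$$

**Children of $s$.** After the whole spine of $s$ is built, we choose numbers $1\le m_{s,0}<m_{s,1}<\cdots$ and the children $s^\frown k$, recursively in $k$. The purpose is to leave the spine at stage $m_{s,k}$ by shattering, and to separate the child from $L_s$. Let $m_{s,0}\ge1$ be such that $\lambda_{s,m}\le2^{-|s|-3}$ for $m\ge m_{s,0}$.

Given $m=m_{s,k}$, let $\varepsilon>0$ with $2\varepsilon<\eta_{s,m}$ and $\varepsilon\le2^{-|s|-4}$. Lemma 7 yields $A_{s^\frown k}\subset A_{s,m}$ with components of diameter $\le2^{-|s|-1}$, with $|a(A_{s^\frown k})-a(A_{s,m})|\le2^{-|s|-4}$, and such that each slit, translated by $b_s$, lies in the $\varepsilon$-neighborhood of a single slit of $W_{s,m}$. Put $b_{s^\frown k}=b_s+\theta$, where $0<\theta<\min(\varepsilon,2^{-|s|-2})$ is such that no real part of a slit in $W_{s^\frown k}$ lies in the projection of $L_s$. By (5) this excludes only a null set of $\theta$. So $W_{s^\frown k}\cap L_s=\emptyset$: a small horizontal translation has moved the new slits off $L_s$. Each slit of $W_{s^\frown k}$ lies in the $2\varepsilon$-neighborhood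 of a slit of $W_{s,m}$, and its length is at most $\lambda_{s,m}+2\varepsilon\le2^{-|s|-2}$. So for $\eta_{s^\frown k,0}$ small enough,
$$D_{s^\frown k}\subset\operatorname{int}D_{s,m_{s,k}}\setminus L_s,\qquad\text{and the components of }D_{s^\frown k}\text{ have diameter}\le2^{-|s|}.$$
The compact sets $D_{s,m}$ decrease to $L_s$, so we can choose $m_{s,k+1}>m_{s,k}$ with $D_{s,m_{s,k+1}}\cap D_{s^\frown k}=\emptyset$. This completes the recursion.

Write $D_s^{(k)}=D_{s,m_{s,k}}$. Then
$$\begin{gathered}D_s^{(0)}\subset\operatorname{int}D_s;\qquad D_s^{(k+1)}\text{ and }D_{s^\frown k}\text{ are disjoint subsets of }\operatorname{int}D_s^{(k)};\\ \text{every component of }D_s\ (\text{of }D_s^{(k)})\text{ contains a component of }D_s^{(0)}\ (\text{of }D_s^{(k+1)});\qquad\bigcap_kD_s^{(k)}=L_s.\end{gathered}\tag{6}$$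

**Branches.** Finally we check that every branch satisfies the criterion of Lemma 4. Let $\beta\in\omega^\omega$, and put $E_\beta=\bigcap_nD_{\beta|n}$. The sets $A_{\beta|n}$ and $D_{\beta|n}$ decrease in $n$, the components of $A_{\beta|n}$ and $D_{\beta|n}$ ($n\ge1$) have diameters $\le2^{-n}$ and $\le2^{-n+1}$, and $W_{\beta|n}\subset D_{\beta|n}$. Also $0\le b_{\beta|n}\le\sum_{j\ge0}2^{-j-2}=\frac12$, and
$$|a(A_{\beta|n})+1|\le\sum_{j\ge0}\Bigl(\sum_{m\ge0}2^{-j-m-5}+2^{-j-4}\Bigr)=\sum_{j\ge0}2^{-j-3}=\tfrac14 .$$
By Lemma 4:
$$\text{for every }\beta\in\omega^\omega,\ \text{no compact set containing }E_\beta\text{ is }CH\text{-removable, and there is }f\text{ as in (3) with }E''\subset E_\beta. \tag{7}$$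

On a single spine, on the other hand, all hypotheses of Lemma 4 hold for $A_{s,m},D_{s,m}$ ($m\to\infty$), by the same estimates, except possibly that the components of $A_{s,m}$ become small. As $L_s$ has finite length, Lemmas 1 and 4 show that they do not become small.

## Cells, and the sets $X_T$

**Nodes.** We arrange all the sets in a binary scheme. Consider nodes $(s,*)$, with $D_{(s,*)}=D_s$, and $(s,k)$, $k\in\omega$, with $D_{(s,k)}=D_s^{(k)}$. The only child of $(s,*)$ is $(s,0)$; the children of $(s,k)$ are $(s,k+1)$ ("stay at $s$") and $(s^\frown k,*)$ ("move to $s^\frown k$"). The nodes form a tree with root $(\emptyset,*)$ and at most two children per node; *level* means distance to the root. By (6), the sets $D_\nu$ of different nodes $\nu$ of the same level are disjoint, and $D_{\nu'}\subset\operatorname{int}D_\nu$ if $\nu'$ is a child of $\nu$. A *cell* of level $n$ is a component of $D_\nu$, $\nu$ of level $n$. It is a stadium. There are finitely many nodes, hence finitely many cells, of each level. Let $\mu_n$ be the maximal diameter of cells of level $n$.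

*We have $\mu_n\to0$.* The maximal component diameter does not increase from a node to its children. Along an infinite path of nodes it tends to $0$: such a path is eventually $(s,k),(s,k+1),\dots$, where the diameters are at most $\lambda_{s,m}+2\eta_{s,m}$ with $m=m_{s,k}\to\infty$, or it passes through $(\beta|n,*)$ for all $n$, for some $\beta$, where the diameters are at most $2^{-n+1}$. So for $\varepsilon>0$ the nodes having a component of diameter $\ge\varepsilon$ form a finitely branching tree without infinite path, which is finite by König's lemma.

**Active nodes.** Now let $T$ be a tree. Call $(s,*)$ and $(s,k)$ *active* if $s\in T$, and call the components of their sets active cells. The active nodes form a subtree containing the root. By (6) every active cell contains an active cell of the next level, since $(s,0)$ and $(s,k+1)$ are active whenever $s\in T$. Let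
$$X_T=\bigcap_n\bigcup\{D_\nu:\nu\text{ active of level }n\},$$
a compact set. Each $x\in X_T$ lies in $D_\nu$ for exactly one active node $\nu$ of each level, and these nodes form an infinite path. Reading off the two kinds of paths,
$$X_T=\bigcup_{s\in T}L_s\ \cup\bigcup_{\beta\in[T]}E_\beta. \tag{8}$$

For $T=\{\emptyset\}$ this is $X_T=L_\emptyset$, a set of finite length. For $T=\{\beta|n:n\in\omega\}$ it is $E_\beta\cup\bigcup_nL_{\beta|n}$, which is not $CH$-removable by (7). In general, if $T\in\mathrm{WF}$, only countably many sets $L_s$ remain, and if $T\in\mathrm{IF}$, some $E_\beta$ is contained in $X_T$.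

## A Jordan curve through $X_T$

We now thread a Jordan curve through $X_T$, cell by cell, in such a way that the choices up to level $n$ depend only on the activity of nodes up to level $n$. For a stadium $Q$ let $p_Q^+,p_Q^-$ be its top and bottom points and $[p_Q^-,p_Q^+]$ its *chord*.

**Lemma 8 (connecting arcs).** Let $Q$ be a stadium and $Q_1,\dots,Q_r$ ($r\ge1$) disjoint stadiums in $\operatorname{int}Q$. There are pairwise disjoint simple polygonal arcs $\alpha_0$ from $p_Q^-$ to $p_{Q_1}^-$, $\alpha_i$ from $p_{Q_i}^+$ to $p_{Q_{i+1}}^-$ $(1\le i<r)$, and $\alpha_r$ from $p_{Q_r}^+$ to $p_Q^+$, with interiors in $\operatorname{int}Q\setminus\bigcup Q_i$.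

**Proof.** We use Janiszewski's theorem: if $M,M'\subset\hat{\mathbb C}$ are compact, neither separates $\hat{\mathbb C}$, and $M\cap M'$ is connected or empty, then $M\cup M'$ does not separate $\hat{\mathbb C}$.

*Preparation.* At each of the points $p_Q^\pm,p_{Q_i}^\pm$ attach a short vertical segment pointing into $\operatorname{int}Q\setminus\bigcup Q_i$, all pairwise disjoint. Let $K_0$ be $\hat{\mathbb C}\setminus\operatorname{int}Q$ with its two segments, and $K_i$ ($i\ge1$) be $Q_i$ with its two segments. These are disjoint continua, none separating $\hat{\mathbb C}$. Let $e_0$ be the free end of the segment at $p_Q^-$, $e_i$ ($1\le i\le r$) that at $p_{Q_i}^+$, $e_i'$ ($0\le i<r$) that at $p_{Q_{i+1}}^-$, and $e_r'$ that at $p_Q^+$. It suffices to construct disjoint simple polygonal arcs $\beta_i$ from $e_i$ to $e_i'$ that meet the $K$'s only in their endpoints, for then $\alpha_i$ can be $\beta_i$ together with the two segments at its ends.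

*Induction.* Put $M_0=K_0$. Suppose $0\le i\le r$ and $M_i$ is a continuum that does not separate $\hat{\mathbb C}$, is disjoint from $K_{i+1},\dots,K_r$, and consists of $K_0,\dots,K_i$ and $\beta_0,\dots,\beta_{i-1}$, where each $\beta_j$ meets the $K$'s only in $e_j,e_j'$. By Janiszewski $M_i\cup K_{i+1}\cup\dots\cup K_r$ does not separate, so its complement $V_i\subset\operatorname{int}Q\setminus\bigcup Q_j$ is open and connected. The points $e_i,e_i'$ are not on $\beta_0,\dots,\beta_{i-1}$, so short prolongations of their segments lie in $V_i$ except for the points $e_i,e_i'$ themselves. Joining the ends of the prolongations by a polygonal path in $V_i$ and deleting loops, we get a simple polygonal arc $\beta_i$ from $e_i$ to $e_i'$ with interior in $V_i$. If $i=r$ we are done. If $i<r$, then $M_i\cap\beta_i=\{e_i\}$ and $(M_i\cup\beta_i)\cap K_{i+1}=\{e_i'\}$. Arcs do not separate $\hat{\mathbb C}$, so two applications of Janiszewski show that $M_{i+1}=M_i\cup\beta_i\cup K_{i+1}$ does not separate; it is a continuum disjoint from $K_{i+2},\dots,K_r$, and the induction continues. $\square$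

**Choices.** We fix all arcs once and for all, before any tree is given. For each cell $Q$ of a node $\nu$ and each possible set of active children of $\nu$, fix an enumeration $Q_1,\dots,Q_r$ of the cells of these children in $Q$ (these are the active cells of the next level in $Q$; $r\ge1$ by (6)) and arcs $\alpha_0,\dots,\alpha_r$ as in Lemma 8. Fix also a simple polygonal arc $\alpha_{out}$ in $\{|w|<4\}$ from $p_{D_\emptyset}^+$ to $p_{D_\emptyset}^-$ with interior outside the stadium $D_\emptyset$; for example through $3i,\,1+3i,\,1-3i,\,-3i$.

**Step 1 (the approximating curves).** Let $T$ be a tree. Let $\Gamma^n$ consist of $\alpha_{out}$, all arcs chosen in the active cells of level $<n$, and the chords of the active cells of level $n$. So $\Gamma^{n+1}$ arises from $\Gamma^n$ by replacing the chord of each active cell $Q$ of level $n$ by the arc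
$$\alpha_0,\ [p_{Q_1}^-,p_{Q_1}^+],\ \alpha_1,\ \dots,\ [p_{Q_r}^-,p_{Q_r}^+],\ \alpha_r,$$
which is simple, has the same endpoints, and has its interior in $\operatorname{int}Q$. By induction $\Gamma^n$ is a Jordan curve, and $\Gamma^n\cap Q$ is the chord of $Q$ for every active cell $Q$ of level $n$.

**Step 2 (parametrization and limit).** We choose parametrizations $\gamma_n:\mathbb R/\mathbb Z\to\Gamma^n$ that converge. Let $\gamma_0$ be any fixed injective parametrization of $\Gamma^0$. If $I_Q$ is the closed parameter interval of the chord of $Q$, let $\gamma_{n+1}=\gamma_n$ off $\bigcup I_Q$; on $I_Q$, divided into $2r+1$ equal intervals, $\gamma_{n+1}$ runs through $\alpha_0$, the chord of $Q_1$, $\alpha_1$, …, the chord of $Q_r$, $\alpha_r$, by fixed parametrizations. Each $\gamma_n$ is injective, and interval lengths shrink by a factor $\le\frac13$ per level. Let $U_n$ be the union of the intervals $I_Q$ of level $n$; these are disjoint, and $U_{n+1}\subset U_n$. For $\theta\in I_Q$, $Q$ of level $n$, all $\gamma_m(\theta)$ with $m\ge n$ lie in $Q$; for $\theta\notin U_n$, $\gamma_m(\theta)=\gamma_n(\theta)$ for $m\ge n$. Hence $|\gamma_m-\gamma_n|\le\mu_n$ for $m\ge n$,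 and $\gamma_n\to\gamma$ uniformly, with $\gamma$ continuous.

**Step 3 ($\gamma$ is injective).** This makes the limit a Jordan curve. Let $\theta\ne\theta'$.

* If $\theta,\theta'\notin U_n$ for some $n$, then $\gamma=\gamma_n$ at both points, and $\gamma_n$ is injective.
* If $\theta\in\bigcap U_n$ and $\theta'\notin U_n$ for some $n$ (or vice versa), then $\gamma(\theta)$ lies in an active cell of level $n$, while $\gamma(\theta')=\gamma_n(\theta')$ does not, since $\gamma_n^{-1}(Q)=I_Q$ for active $Q$ of level $n$.
* If $\theta,\theta'\in\bigcap U_n$, then, since interval lengths tend to $0$, at some level they lie in intervals of different cells. These cells are disjoint and contain $\gamma(\theta)$ and $\gamma(\theta')$ respectively.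

These cases exhaust all possibilities, because $U_{n+1}\subset U_n$. So $\Gamma_T:=\gamma(\mathbb R/\mathbb Z)$ is a closed Jordan curve.

**Step 4 ($\Gamma_T$ is $X_T$ plus countably many polygonal arcs).** A point $x\in X_T$ is the intersection of nested active cells $Q$, one of each level, because $\mu_n\to0$; the corresponding intervals $I_Q$ are nested, and a parameter in $\bigcap I_Q$ is mapped to $x$. So $X_T\subset\Gamma_T$. If $\theta\in\bigcap U_n$, then $\gamma(\theta)\in X_T$; if $\theta\notin U_n$, then $\gamma(\theta)=\gamma_n(\theta)$ is not on a chord of an active cell of level $n$, so it lies on one of the chosen arcs. Hence $\Gamma_T\setminus X_T$ is contained in a countable union of polygonal arcs.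

**Step 5 (continuity in $T$).** Whether the finitely many nodes of level $\le n$ are active depends on finitely many conditions "$s\in T$". If $T,T'$ have the same active nodes up to level $n$, the maps $\gamma_n$ and the intervals $I_Q$ of level $n$ coincide for $T$ and $T'$. On such an interval both limit maps have values in $Q$, and off these intervals they are equal. So they differ by at most $\mu_n$, and $d_H(\Gamma_T,\Gamma_{T'})\le\mu_n$. As $\mu_n\to0$, the map $T\mapsto\Gamma_T$ is continuous.

**Step 6 (into the square).** All the curves lie in $\{|w|<4\}$. Replace $\Gamma_T$ by its image under $w\mapsto(w+4+4i)/8$, which lies in $S$. Affine maps preserve $CH$-removability and $\sigma$-finiteness of length, so we keep the notation.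

## Well-founded and ill-founded trees: proof of Theorem 1

The map $T\mapsto\Gamma_T$ is continuous, and its values are closed Jordan curves in $S$.

Let $T\in\mathrm{WF}$. By (8), $X_T=\bigcup_{s\in T}L_s$, a countable union of sets of finite length by (5). By Step 4, $\Gamma_T$ has $\sigma$-finite length, so it is $CH$-removable by Lemma 1.

Let $T\in\mathrm{IF}$ and $\beta\in[T]$. Then $\Gamma_T\supset X_T\supset E_\beta$ (before the affine normalization), and $\Gamma_T$ is not $CH$-removable by (7).

So $\mathrm{WF}=\{T:\Gamma_T\in\mathcal R\}$ is a continuous preimage of $\mathcal R$. Since $\mathrm{WF}$ is not Borel, $\mathcal R$ is not Borel. $\blacksquare$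

## Coanalytic completeness: proof of Theorem 2

**Proof of (ii).** By Theorem 1, $\{T:\Gamma_T\in\mathcal G\}=\mathrm{WF}$ for such $\mathcal G$; the map $T\mapsto\Gamma_T$ is continuous and $\mathrm{WF}$ is $\Pi^1_1$-complete. So $\mathcal G$ is $\Pi^1_1$-hard.

**Proof of (i).** Hardness is (ii) with $\mathcal G=\mathcal R$. It remains to show that $\mathcal R$ is $\Pi^1_1$.

*The set $\mathcal J$ of closed Jordan curves in $S$ is Borel.* The purpose is to code each Jordan curve by exactly one function, so that an injective image theorem applies. For $z_0\in S$ with rational coordinates let $\mathcal P_{z_0}$ be the set of injective $g\in C(\partial\mathbb D,S)$ with Fourier coefficients $\hat g(n)=0$ for $n<0$, $\hat g(0)=z_0$, $\hat g(1)>0$. It is a Borel set: the injective maps form a $G_\delta$, because for each $n$ the condition $\min_{|x-y|\ge1/n}|g(x)-g(y)|>0$ is open. Such a $g$ is the boundary function of a continuous $F$ on $\overline{\mathbb D}$, holomorphic in $\mathbb D$, with $F(0)=z_0$, $F'(0)>0$. By the argument principle the number of $F$-preimages in $\mathbb D$ of $w\notin g(\partial\mathbb D)$ is the winding number of $g$ about $w$, which is $0$ outside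 and a constant in $\{0,\pm1\}$ inside the curve. The open set $F(\mathbb D)$ therefore misses the exterior, hence also the curve, each point of which is a boundary point of the exterior. So $F(\mathbb D)$ lies inside, and the constant is $1$. Thus $F$ is the Riemann map of $\mathbb D$ onto the interior of $g(\partial\mathbb D)$, normalized at $z_0$. It is determined by the curve, so the continuous map $g\mapsto g(\partial\mathbb D)$ is injective on $\mathcal P_{z_0}$, and its image is Borel by the Lusin–Souslin theorem. Every Jordan curve in $S$ has a point $z_0$ with rational coordinates in its interior, which is contained in $S$, and by Carathéodory's theorem the curve is the image of some $g\in\mathcal P_{z_0}$. So $\mathcal J$ is the countable union of these images.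

*Non-removability is analytic.* Let $\mathcal H$ be the Polish space of homeomorphisms of $\hat{\mathbb C}$ fixing $\infty$. The set of $(E,f)\in2^S\times\mathcal H$ with $f$ holomorphic on $\mathbb C\setminus E$ is closed: a compact disc in $\mathbb C\setminus E$ lies in $\mathbb C\setminus E_n$ when $E_n$ is close to $E$, and uniform limits of holomorphic functions are holomorphic. The set of affine $f\in\mathcal H$ is closed, since such an $f$ is determined by $f(0)$ and $f(1)$, so the non-affine ones form an open set. Now $E$ is not $CH$-removable exactly when some non-affine $f\in\mathcal H$ is holomorphic on $\mathbb C\setminus E$. So the set of non-$CH$-removable $E$ is the projection of a Borel set, hence analytic, and $\mathcal R$, the intersection of $\mathcal J$ with its complement, is $\Pi^1_1$.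

**Proof of (iii).** The first statement is (ii) with $\mathcal G$ the set of Jordan curves of $\sigma$-finite length, which contains no curve that is not $CH$-removable by Lemma 1.

For the second statement let $\Gamma\in\mathcal J$. Since $\mathbb C\setminus\Gamma$ is dense, and a bounded holomorphic function near $\infty$ has a limit there, the bounded uniformly continuous holomorphic functions on $\mathbb C\setminus\Gamma$ are exactly the restrictions of functions continuous on $\hat{\mathbb C}$ and holomorphic on $\mathbb C\setminus\Gamma$. So $\Gamma$ is $A$-removable if and only if all of these are constant.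

If $\Gamma$ has $\sigma$-finite length, such a function is entire by Besicovitch's theorem (*Proc. London Math. Soc.* 32 (1931): a continuous function on a domain, holomorphic off a relatively closed set of $\sigma$-finite length, is holomorphic). Being bounded, it is constant, so $\Gamma$ is $A$-removable.

If $T\in\mathrm{IF}$, take $f$ from (7) for some $\beta\in[T]$, working before the affine normalization. By (3) the function $f(w)-w$ is continuous on $\mathbb C$, has a finite limit at $\infty$, and is holomorphic and nonconstant on the domain $\mathbb C\setminus E''\supset\mathbb C\setminus\Gamma_T$. It is not constant on the dense open set $\mathbb C\setminus\Gamma_T$, so $\Gamma_T$ is not $A$-removable. Thus $\{T:\Gamma_T\text{ is }A\text{-removable}\}=\mathrm{WF}$, which gives hardness.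

The set of non-$A$-removable $\Gamma\in\mathcal J$ is analytic: it is the projection of the Borel set of $(\Gamma,g)\in\mathcal J\times C(\hat{\mathbb C},\mathbb C)$ with $g$ holomorphic off $\Gamma$ (a closed condition, as above) and nonconstant (an open condition). Since $\mathcal J$ is Borel, the $A$-removable Jordan curves form a $\Pi^1_1$ set, and hence a $\Pi^1_1$-complete set.

**Proof of (iv).** For arcs, omit $\alpha_{out}$ (except for its endpoints) from $\Gamma_T$. What remains is a Jordan arc containing $X_T$. It depends continuously on $T$ by the same estimate as in Step 5; it has $\sigma$-finite length if $T\in\mathrm{WF}$, and it is not $CH$-removable if $T\in\mathrm{IF}$, since it contains some $E_\beta$.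

For totally disconnected sets use $T\mapsto X_T$, affinely normalized. This map is continuous: if $T,T'$ have the same active nodes up to level $n$, then $X_T$ and $X_{T'}$ lie in the union of the active cells of level $n$, and both meet each of these cells, because every active cell contains an active cell of the next level. So $d_H(X_T,X_{T'})\le\mu_n$. The set $X_T$ is totally disconnected, being covered for each $n$ by finitely many disjoint closed cells of diameter $\le\mu_n$. By (5), (8) and (7), $X_T$ has $\sigma$-finite length if $T\in\mathrm{WF}$, hence is $CH$-removable by Lemma 1, and it is not $CH$-removable if $T\in\mathrm{IF}$.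

In both cases, if $\mathcal G$ contains every arc (or totally disconnected compact set) in $S$ of $\sigma$-finite length and none that is not $CH$-removable, then the preimage of $\mathcal G$ is $\mathrm{WF}$, and $\mathcal G$ is $\Pi^1_1$-hard. Taking for $\mathcal G$ the $CH$-removable arcs (or totally disconnected compact sets) gives the hardness statement in (i). $\blacksquare$
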